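# Singular power LCM matrices on gcd-closed sets, for every exponent

## The multiples $q_iq_j$ and $pq$, and their quotient set

Take pairwise coprime integers greater than $1$: one called $p$, and others $q_1,\dots,q_m$ forming a set $Q$. Split $Q=B\sqcup C$ with $C\neq\emptyset$, and let
$$Y=\{q_iq_j:1\le i\le j\le m\}\cup\{pq:q\in C\}.\tag{1}$$
So $Y$ contains all products of two $q$'s, squares included, and $p$ times each $q$ from the distinguished part $C$. Let $x=\operatorname{lcm}(Y)$. Since $q_i^2\in Y$ for every $i$, and $C\ne\emptyset$ brings in one factor $p$, we have $x=p\prod_i q_i^2$. With the convention $\operatorname{lcm}(\emptyset)=1$, form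
$$S_Y=\{x/\operatorname{lcm}(I): I\subseteq Y\}.\tag{2}$$

Here is the example to keep in mind. Let $p=3$, $B=\{7\}$, $C=\{4\}$. Then $Y=\{16,28,49,12\}$ and $x=3\cdot16\cdot49=2352$. The values of $\operatorname{lcm}(I)$ are $1,12,16,28,48,49,84,112,196,336,588,784,2352$, and dividing them into $2352$ gives
$$S_Y=\{1,3,4,7,12,21,28,48,49,84,147,196,2352\}.$$

The purpose of the construction is to make a determinant vanish. We shall see that the matrix with entries $[s,t]^a$, for $s,t\in S_Y$ and $[s,t]$ the least common multiple, is singular as soon as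
$$1+\sum_{q\in B}q^a=(p^a-1)\sum_{q\in C}q^a.\tag{3}$$
In the example with $a=1$ this reads $1+7=2\cdot 4$, which is true, so the $13\times13$ matrix of least common multiples is singular. For $a=2$ one can take $p=2$, $B=\{5,11\}$, $C=\{7\}$, because $1+25+121=147=3\cdot49$. The lecture has two tasks: to explain why (3) forces singularity, and to solve (3) for every $a$.

## Power LCM matrices and the two theorems

Throughout, $a,n$ are positive integers and $S=\{x_1<\cdots<x_n\}$ is a set of $n$ distinct positive integers.

**Definition.** $S$ is *gcd closed* if $\gcd(x_i,x_j)\in S$ for all $i,j$. For real $\varepsilon$, $[S^\varepsilon]$ is the $n\times n$ matrix with $(i,j)$-entry $[x_i,x_j]^\varepsilon$. For $\varepsilon=a$ it is the *power LCM matrix* on $S$.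

For instance $\{2,4,6\}$ is gcd closed, while $\{1,4,6\}$ is not, since $\gcd(4,6)=2$ is missing. For $\{2,4,6\}$ and $a=1$ the matrix is
$$\begin{pmatrix}2&4&6\\4&4&12\\6&12&6\end{pmatrix},$$
with determinant $2(24-144)-4(24-72)+6(48-24)=96$.

A gcd-closed $S$ contains the gcd of all its elements. This gcd is at most $\min S$, and it is an element of $S$, so it equals $\min S$; hence $\min S$ divides every element of $S$.

The question is whether, for each exponent, singularity is governed by a sharp size threshold. The problem's source is listed as "Research article", https://aimspress.com/aimspress-data/math/2022/6/PDF/math-07-06-572.pdf, and the task is to prove or disprove the following.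

**Conjecture.** There is a positive integer $k(a)$ depending only on $a$, such that $[S^a]$ is nonsingular if $n\le k(a)$ and $S$ is gcd closed. But for any integer $n\ge k(a)+1$, there is a gcd-closed set $S$ such that $[S^a]$ is singular.

Two results are quoted and may be used. For $a=1$, $[S]$ is nonsingular for every gcd-closed $S$ with $n\le7$, and for every $n\ge8$ there is a gcd-closed $S$ with $[S]$ singular. For every $a\ge2$, $[S^a]$ is nonsingular for every gcd-closed $S$ with $n\le 7$. We use them only to locate $k(a)$, not to prove that it exists. The conjecture is true for every positive integer $a$.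

**Theorem A.** For every $a\ge1$ there is an integer $k(a)\ge1$ such that $[S^a]$ is nonsingular for all gcd-closed $S$ with $|S|\le k(a)$, while for every $n\ge k(a)+1$ some gcd-closed $S$ with $|S|=n$ has $[S^a]$ singular. (By the quoted results, $k(1)=7$ and $k(a)\ge7$ for all $a\ge2$.)

**Theorem B.**

1. Let $S_0$ be any gcd-closed set, $A$ any finite set of positive rationals, $m\ge1$. For all sufficiently large $n$ there is a gcd-closed $S\supseteq S_0$ with $|S|=n$ such that, for every $\varepsilon\in A$ simultaneously, $[S^\varepsilon]$ has nullity at least $m$. Moreover, Theorem A holds with $a$ replaced by any positive rational $\varepsilon$.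
2. (Sharpness.) For a fixed gcd-closed $S$, $[S^\varepsilon]$ is singular for only finitely many real $\varepsilon$. So $A$ cannot be taken infinite in part 1. For real $\varepsilon<0$, $[S^\varepsilon]$ is positive definite for every gcd-closed $S$, so no negative exponent is possible in part 1.

## A triangular factorization that counts the kernel

We first replace the determinant by $n$ numbers, one for each element of $S$, such that the matrix is singular exactly when one of them is zero.

**Definition.** For gcd-closed $S$ and real $\varepsilon$, define $\alpha_{S,\varepsilon}:S\to\mathbb R$ recursively by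
$$\sum_{t\in S,\ t\mid s}\alpha_{S,\varepsilon}(t)=s^{-\varepsilon}\qquad(s\in S).\tag{4}$$

Going through $S$ in increasing order, (4) determines $\alpha_{S,\varepsilon}(s)$ from its values at smaller elements, so $\alpha_{S,\varepsilon}$ exists and is unique. For $S=\{1,2,3,6\}$ and exponent $a$: $\alpha(1)=1$, $\alpha(2)=2^{-a}-1$, $\alpha(3)=3^{-a}-1$, and $\alpha(6)=6^{-a}-2^{-a}-3^{-a}+1$.

**Lemma 1.**
(a) The nullity of $[S^\varepsilon]$ equals the number of $s\in S$ with $\alpha_{S,\varepsilon}(s)=0$.
(b) If $S\subseteq S'$ are gcd closed and every $t\in S'$ dividing an element of $S$ lies in $S$, then $\alpha_{S',\varepsilon}=\alpha_{S,\varepsilon}$ on $S$.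
(c) For every $n'\ge|S|$ there is a gcd-closed $S'\supseteq S$ with $|S'|=n'$ such that the nullity of $[S'^{\varepsilon}]$ is at least that of $[S^\varepsilon]$ for every real $\varepsilon$.

**Proof of (a): a congruence with a diagonal matrix.** Let $s,t\in S$. An element $d\in S$ divides both $s$ and $t$ if and only if it divides $\gcd(s,t)$. Because $\gcd(s,t)\in S$, we may apply (4) to it:
$$\gcd(s,t)^{-\varepsilon}=\sum_{d\in S,\ d\mid s,\ d\mid t}\alpha_{S,\varepsilon}(d).$$
This is the only place where gcd-closedness enters. Let $E$ be the matrix with $E_{s,d}=1$ if $d\mid s$ and $0$ otherwise, and $D=\operatorname{diag}(s^\varepsilon)$. Since $[s,t]^\varepsilon=s^\varepsilon t^\varepsilon\gcd(s,t)^{-\varepsilon}$, the displayed identity says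
$$[S^\varepsilon]=D\,E\,\operatorname{diag}(\alpha_{S,\varepsilon})\,E^{T}D.\tag{5}$$
With $S$ in increasing order, $E$ is lower triangular with ones on the diagonal, since $d\mid s$ forces $d\le s$. So $D$ and $E$ are invertible, and the nullity of $[S^\varepsilon]$ is that of $\operatorname{diag}(\alpha_{S,\varepsilon})$.

**Proof of (b): the recursion looks only downward.** For $s\in S$, the elements of $S'$ dividing $s$ are exactly the elements of $S$ dividing $s$. So the two recursions coincide on $S$.

**Proof of (c): add a large common multiple.** Let $z=2\operatorname{lcm}(S)$. It exceeds every element of $S$, so it is new and divides none of them. Since $\gcd(z,s)=s$ for $s\in S$, the set $S\cup\{z\}$ is gcd closed. By (b), $\alpha$ is unchanged on $S$ for every real $\varepsilon$, so all its zeros survive, and (a) gives the claim for $n'=|S|+1$. Iterate. $\square$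

As a check of (5) on $\{2,4,6\}$ with $\varepsilon=1$: $\alpha(2)=\frac12$, $\alpha(4)=\frac14-\frac12=-\frac14$, $\alpha(6)=\frac16-\frac12=-\frac13$. The determinant is $(2\cdot4\cdot6)^2\cdot\frac12\cdot\frac14\cdot\frac13=\frac{2304}{24}=96$, as before.

**Small cases by hand.** Let $g=\min S$; it divides everything, and $\alpha(g)=g^{-a}\neq0$. Suppose $s\in S$ has exactly one maximal proper divisor $t$ in $S$ (maximal for divisibility). Then all proper divisors of $s$ in $S$ divide $t$, so (4) gives $\alpha(s)=s^{-a}-t^{-a}<0$. If $|S|\le3$, every $s\ne g$ is of this kind: for $x_1<x_2<x_3$, the maximal proper divisor of $x_2$ is $x_1$, and that of $x_3$ is $x_2$ if $x_2\mid x_3$ and $x_1$ otherwise. So $[S^a]$ is nonsingular for $n\le3$.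

Next suppose $s$ has exactly two maximal proper divisors $t_1,t_2$ in $S$. Counting the divisors below $t_1$, plus those below $t_2$, minus those below both, (4) gives
$$\alpha(s)=s^{-a}-t_1^{-a}-t_2^{-a}+\gcd(t_1,t_2)^{-a}.$$
Put $y_i=s/t_i$ and write $y_1=du$, $y_2=dw$ with $\gcd(u,w)=1$. Neither $y_i$ divides the other, so $u,w>1$. Then $\gcd(t_1,t_2)=s/(duw)$, and
$$s^a\alpha(s)=1-(du)^a-(dw)^a+(duw)^a=1+d^a\big((u^a-1)(w^a-1)-1\big).$$
Being coprime and $>1$, $u$ and $w$ are distinct, so one factor is at least $1$ and the other at least $2$. The expression is positive. So a zero of $\alpha$ requires an element with at least three maximal proper divisors. In our $13$-element example, $2352$ has four: $147$, $84$, $48$ and $196$.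

## One singular example per exponent

Lemma 1(c) shows that the conjecture, for a given $a$, needs only the existence of one gcd-closed set with $[S^a]$ singular. Indeed, let $n_0$ be the least size of such a set. Below $n_0$ everything is nonsingular by minimality, and from $n_0$ on there are singular examples of every size by Lemma 1(c).

The first thing to try is to transport a singular example from $a=1$. If $S'$ is gcd closed and $S=\{t^a:t\in S'\}$, then $[t^a,s^a]=[t,s]^a$, so $[S'^a]=[S]$ entry by entry. To use this for exponent $a$ we need a singular $[S]$ in which every element of $S$ is an $a$-th power. The $13$-element set contains $3$, so it fails for every $a\ge2$, and nothing in the situation $a=1$ supplies such a set. The substitution runs in the other direction: it turns integer exponents into fractional ones, and we use it that way for Theorem B. For integers $a$ we need a construction that contains $a$ as a parameter.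

## Inclusion–exclusion at the top of $S_Y$

The purpose of this section is to aim directly at one zero: we build $S$ downward from its maximum $x$, so that $\alpha(x)$ is an explicit sum.

**Definition.** For a finite nonempty set $Y$ of integers $>1$, let
$$F_a(Y)=\sum_{I\subseteq Y}(-1)^{|I|}\operatorname{lcm}(I)^a ,$$
let $x=\operatorname{lcm}(Y)$, and let $S_Y$ be given by (2).

For $Y=\{y_1,y_2\}$ this is $1-y_1^a-y_2^a+[y_1,y_2]^a$, the expression met above. For $Y=\{16,28,49,12\}$ and $a=1$ it is
$$1-105+(112+784+48+196+84+588)-(784+336+2352+588)+2352=1-105+1812-4060+2352=0.$$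

**Lemma 2.** $S_Y$ is gcd closed, contains $1$, has maximum $x$, all its elements divide $x$, and $\alpha_{S_Y,a}(x)=x^{-a}F_a(Y)$.

**Step 1: the shape of $S_Y$.** For divisors $u,u'$ of $x$ we have $\gcd(x/u,x/u')=x/[u,u']$. For $u=\operatorname{lcm}(I)$, $u'=\operatorname{lcm}(I')$ we have $[u,u']=\operatorname{lcm}(I\cup I')$. So $S_Y$ is gcd closed. The choice $I=Y$ gives $1$, and $I=\emptyset$ gives $x$. By definition every element divides $x$.

**Step 2: expand by the recursion.** Write $\alpha=\alpha_{S_Y,a}$. Since $x^{-a}\operatorname{lcm}(I)^a=(x/\operatorname{lcm}(I))^{-a}$ and $x/\operatorname{lcm}(I)\in S_Y$, (4) gives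
$$x^{-a}F_a(Y)=\sum_{I\subseteq Y}(-1)^{|I|}\sum_{d\in S_Y,\ d\mid x/\operatorname{lcm}(I)}\alpha(d)=\sum_{d\in S_Y}\alpha(d)\sum_{I:\ d\mid x/\operatorname{lcm}(I)}(-1)^{|I|}.$$

**Step 3: only $d=x$ survives.** The condition $d\mid x/\operatorname{lcm}(I)$ means $\operatorname{lcm}(I)\mid x/d$, that is, $I\subseteq\{y\in Y: y\mid x/d\}$. An alternating sum over all subsets of a finite set is $1$ if the set is empty and $0$ otherwise. So the inner sum is $1$ exactly when no $y\in Y$ divides $x/d$. Since $d\in S_Y$, $x/d=\operatorname{lcm}(J)$ for some $J\subseteq Y$, and any $y\in J$ divides it; so $J=\emptyset$ and $d=x$. Conversely, for $d=x$ no $y>1$ divides $x/d=1$. The right side is $\alpha(x)$. $\square$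

Thus it suffices to find $Y$ with $F_a(Y)=0$.

## Weights on a box of exponents

We now want families $Y$ for which $F_a(Y)$ can be evaluated. Pairwise coprime $Y=\{q_1,\dots,q_m\}$ is simplest: then $\operatorname{lcm}(I)=\prod_{q\in I}q$ and $F_a(Y)=\prod(1-q_i^a)\ne0$. The next natural choice, $Y=\{q_iq_j:i\le j\}$, is evaluated by the computation below with the coordinate of $p$ left out, and gives $\prod(1-q_i^a)\cdot\big(1+\sum q_i^a\big)$. This is again nonzero, and we see exactly why: all terms in the bracket are positive. The extra members $pq$, $q\in C$, are there to change signs in the bracket.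

**Lemma 3.** Let $p$ and the elements $q_1,\dots,q_m$ of $Q=B\sqcup C$ be pairwise coprime integers $>1$, with $C\ne\emptyset$, and let $Y$ be as in (1). Then
$$F_a(Y)=\prod_{i=1}^m(1-q_i^a)\cdot\Big[1+\sum_{q\in B}q^a-(p^a-1)\sum_{q\in C}q^a\Big].$$

**Step 1: coordinates.** Every $\operatorname{lcm}(I)$ has the form $v=p^{e_0}\prod_i q_i^{e_i}$ with $e_0\in\{0,1\}$ and $e_i\in\{0,1,2\}$. By pairwise coprimality, such a number divides another if and only if its exponents are at most those of the other, coordinate by coordinate, and lcm is the coordinatewise maximum. (If $q_i^{e_i}$ divides $p^{f_0}\prod_j q_j^{f_j}$, it divides $q_i^{f_i}$, because it is coprime to the rest; as $q_i>1$ this means $e_i\le f_i$. The same holds for $p$.) The $q_i$ and $p$ need not be prime. Identify $v$ with its vector $(e_0,\dots,e_m)$ in this finite box.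

**Step 2: write each power as a tail sum.** The purpose is to turn $\operatorname{lcm}(I)^a$ into a sum over all $v$ above it. Put
$$w_0(0)=1-p^a,\quad w_0(1)=p^a;\qquad w_i(0)=1-q_i^a,\quad w_i(1)=q_i^a-q_i^{2a},\quad w_i(2)=q_i^{2a}.$$
Then $\sum_{e\ge k}w_0(e)=p^{ka}$ for $k=0,1$, and $\sum_{e\ge k}w_i(e)=q_i^{ka}$ for $k=0,1,2$. Let $w(v)=w_0(e_0)\prod_iw_i(e_i)$. If $\operatorname{lcm}(I)$ has exponents $(k_0,\dots,k_m)$, then $v$ is divisible by all $y\in I$ if and only if $e_i\ge k_i$ for all $i$. So the sum factors:
$$\sum_{v:\ \text{all }y\in I\text{ divide }v}w(v)=\Big(\sum_{e\ge k_0}w_0(e)\Big)\prod_{i=1}^m\Big(\sum_{e\ge k_i}w_i(e)\Big)=\operatorname{lcm}(I)^a.$$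

**Step 3: exchange the sums.** Inserting this,
$$F_a(Y)=\sum_v w(v)\sum_{I\subseteq\{y\in Y:\ y\mid v\}}(-1)^{|I|}=\sum_{v:\ \text{no }y\in Y\text{ divides }v}w(v).$$

**Step 4: list the surviving $v$.** No $q_iq_j$ with $i\le j$ divides $v$ if and only if $e_1+\dots+e_m\le1$. If the sum is $0$, then $v=1$ or $v=p$, and no $pq$ divides it. If the sum is $1$, then $v=q$ or $v=pq$ for some $q\in Q$. The number $q$ is divisible by no member of $Y$, while $pq$ is divisible by one exactly when $q\in C$. Using $w_0(0)+w_0(1)=1$ and $w_i(1)=q_i^a(1-q_i^a)$, the weights are: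

* $v=1,p$: total weight $\prod_i(1-q_i^a)$;
* $v=q,pq$ for each $q\in B$: total weight $q^a\prod_i(1-q_i^a)$;
* $v=q$ only, for each $q\in C$: weight $(1-p^a)\,q^a\prod_i(1-q_i^a)$.

Adding these gives the formula. $\square$

Check on the smallest case $B=\emptyset$, $C=\{q\}$: $Y=\{q^2,pq\}$, so directly $F_a(Y)=1-q^{2a}-p^aq^a+p^aq^{2a}$, and the lemma's product $(1-q^a)(1-(p^a-1)q^a)$ expands to the same.

The prefactor never vanishes, so $F_a(Y)=0$ is equivalent to (3).

## Digit classes with constant weighted power sums

It remains to solve (3) for every $a$ in pairwise coprime integers. For later use we also keep them coprime to a prescribed $W$.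

**Proposition 4.** Let $a\ge1$, $p$ a prime, $W\ge1$ an integer. There are disjoint finite sets $B,C$ with $C\ne\emptyset$, such that the elements of $B\cup C$ are $>1$, pairwise coprime and coprime to $pW$, and (3) holds.

Lucky solutions such as $1+5^2+11^2=3\cdot7^2$ do not suggest a pattern in $a$. A systematic plan is to find a block of numbers $X+nh$ whose weighted sum of $a$-th powers does not depend on $X$. One may then move $X$ freely to arrange coprimality. The classical candidate is the $a$-th finite difference; for $a=2$ it reads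
$$X^2-2(X+h)^2+(X+2h)^2=2h^2 .$$
It fails for a definite reason. In (3) the weights are prescribed: $+1$ on $B$ and $-(p^a-1)$ on $C$. For $a=2$ the negative weight is $-3,-8,-24,\dots$, never $-2$. The constant $2h^2$ also has the wrong sign, since we must cancel the positive left side of (3). We need blocks with exactly two weights, $1$ and $-(p^a-1)$, and a negative constant.

The remedy is to split the difference over $r$-th roots of unity, where $r=p^a$. For $\omega^r=1$, $\omega\ne1$, the operator $g\mapsto\sum_{d=0}^{r-1}\omega^dg(X+dk)$ lowers the degree, because $\sum_d\omega^d=0$. Apply $a$ such operators with steps $h,rh,\dots,r^{a-1}h$. Every shift $nh$ with $0\le n<r^a$ then appears exactly once, with coefficient $\omega$ raised to the digit sum of $n$. Adding over all $\omega\ne1$ leaves only the two required weights.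

**Step 1: notation.** Let $r=p^a\ge2$, $N=r^a$, $h=pW\cdot N!$. For $0\le n<N$ let $s(n)$ be the sum of the $a$ base-$r$ digits of $n$. For $j\in\mathbb Z/r$ let $T_j=\{0\le n<N:s(n)\equiv j\bmod r\}$. It is nonempty: the one-digit number representing $j$ lies in it. Put
$$K_j(X)=\sum_{n\notin T_j}(X+nh)^a-(r-1)\sum_{n\in T_j}(X+nh)^a ,$$
where $n\notin T_j$ means $0\le n<N$, $n\notin T_j$.

**Step 2: $K_j$ is constant.** The number $\sum_{\omega^r=1}\omega^{s(n)-j}$ is $r$ if $n\in T_j$ and $0$ otherwise. The coefficient of $(X+nh)^a$ in $K_j$ is $1$ or $1-r$ accordingly. Separating the term $\omega=1$ shows that this coefficient is $-\sum_{\omega\ne1}\omega^{s(n)-j}$. Therefore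
$$K_j(X)=-\sum_{\omega^r=1,\ \omega\ne1}\omega^{-j}\sum_{n=0}^{N-1}\omega^{s(n)}(X+nh)^a.\tag{6}$$
Fix $\omega\ne1$ and let $(L_ig)(X)=\sum_{d=0}^{r-1}\omega^dg(X+dr^ih)$. Writing $n=\sum_{i=0}^{a-1}d_ir^i$, we see that the inner sum in (6) is $L_0L_1\cdots L_{a-1}$ applied to $X^a$.

We compute the effect of $L_i$ on leading terms. First, $\sum_d\omega^d=0$. Second,
$$(\omega-1)\sum_{d=0}^{r-1}d\,\omega^d=\sum_{d=1}^{r}(d-1)\omega^d-\sum_{d=1}^{r-1}d\,\omega^d=(r-1)\omega^r-\sum_{d=1}^{r-1}\omega^d=(r-1)+1=r,$$
so $\sum_dd\,\omega^d=\frac r{\omega-1}$. Apply $L_i$ to $X^k+(\text{lower})$ with $k\ge1$. The coefficient of $X^k$ becomes $\sum_d\omega^d=0$. In degree $k-1$, the old coefficient is multiplied by $0$, and $X^k$ contributes $k\,r^ih\sum_dd\,\omega^d$. So the result is $k\,r^ih\,\frac r{\omega-1}X^{k-1}+(\text{lower})$. After $a$ operators, $X^a$ has become a constant, and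
$$\sum_{n}\omega^{s(n)}(X+nh)^a=c\,(\omega-1)^{-a},\qquad c=a!\,h^a\,r^{a(a-1)/2}\,r^a>0 .$$
Hence
$$K_j=-c\sum_{\omega\ne1}\omega^{-j}(\omega-1)^{-a}.\tag{7}$$
So $K_j(X)$ is a constant $K_j$, and evaluating the definition at $X=0$ shows that it is an integer.

**Step 3: some $K_j$ is negative.** In $\sum_jK_j(X)$, each $(X+nh)^a$ occurs with weight $1$ for $r-1$ values of $j$ and with weight $-(r-1)$ for one. So $\sum_jK_j=0$. Choose $\omega_0\ne1$ with $\omega_0^r=1$, which exists as $r\ge2$. Since $\sum_j(\omega_0/\omega)^j$ is $r$ if $\omega=\omega_0$ and $0$ otherwise, (7) gives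
$$\sum_j\omega_0^jK_j=-c\,r\,(\omega_0-1)^{-a}\ne0 .$$
So the integers $K_j$ are not all zero and have sum zero; some $K_j$ is negative. Fix such a $j$, put $T=T_j$ and $K_j=-L$ with $L\ge1$. For all integers $X$,
$$\sum_{n\notin T}(X+nh)^a-(r-1)\sum_{n\in T}(X+nh)^a=-L.\tag{8}$$

For illustration take $a=2$, $p=2$, so $r=4$, $N=16$. The classes are $T_0=\{0,7,10,13\}$, $T_1=\{1,4,11,14\}$, $T_2=\{2,5,8,15\}$, $T_3=\{3,6,9,12\}$. Each has sum $30$, a quarter of $0+1+\dots+15=120$, so the linear term in $X$ cancels; each has a quarter of the elements, so the $X^2$ term cancels. The sums of squares are $318,334,318,270$, and $\sum_{n<16}n^2=1240$. So $K_j/h^2=1240-4\cdot(\text{sum of squares})$ takes the values $-32,-96,-32,160$, with sum $0$.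

**Step 4: auxiliary elements that fix the residue modulo $L$.** Each block subtracts exactly $L$, but the left side of (3) starts with $1$. We add elements to $B$ to make it divisible by $L$. Define $q_1,\dots,q_{L-1}$ by
$$q_{i+1}=1+LpW\,q_1\cdots q_i\qquad(0\le i\le L-2),$$
with empty product $1$. They are $>1$, coprime to $pW$, congruent to $1$ modulo $L$, and each is coprime to all earlier ones. Hence $1+\sum_{i=1}^{L-1}q_i^a\equiv1+(L-1)\equiv0\pmod L$. Write
$$1+\sum_{i=1}^{L-1}q_i^a=Lt,\qquad t\ge1.\tag{9}$$
(If $L=1$ there are no $q_i$, and $t=1$.)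

**Step 5: $t$ blocks, all coprime.** We claim there are $X_1,\dots,X_t>1$ such that all numbers $X_k+nh$ ($1\le k\le t$, $0\le n<N$) and $q_1,\dots,q_{L-1}$ are pairwise coprime and coprime to $pW$.

Choose the $X_k$ one after another. Let $P$ be the product of all $q_i$ and all $X_{k'}+nh$ with $k'<k$ and $0\le n<N$. Let $P'$ be the product of the primes that divide $P$ but not $h$. Since $\gcd(h,P')=1$, the Chinese remainder theorem provides $X_k>1$ with
$$X_k\equiv1\pmod h,\qquad X_k\equiv h\pmod{P'} .$$
We verify the three requirements.

* *Coprime to $pW$.* $X_k+nh\equiv1\bmod h$ and $pW\mid h$.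
* *Coprime to $P$.* Let $\ell$ be a prime dividing $P$. If $\ell\mid h$, then $X_k+nh\equiv1\bmod\ell$. If $\ell\nmid h$, then $\ell>N$, because every prime $\le N$ divides $N!$ and hence $h$. Also $\ell\mid P'$, so $X_k+nh\equiv(n+1)h\bmod\ell$. This is nonzero, since $\ell\nmid h$ and $1\le n+1\le N<\ell$.
* *Coprime within the block.* Suppose a prime $\ell$ divides $X_k+nh$ and $X_k+n'h$ with $n\ne n'$. As $X_k+nh\equiv1\bmod h$, $\ell\nmid h$. But $\ell\mid(n-n')h$, so $\ell\mid n-n'$, and $\ell\le|n-n'|<N$. Then $\ell\mid N!\mid h$, a contradiction.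

**Step 6: conclusion.** Put
$$B=\{q_1,\dots,q_{L-1}\}\cup\{X_k+nh:1\le k\le t,\ n\notin T\},\qquad C=\{X_k+nh:1\le k\le t,\ n\in T\}.$$
All listed numbers are $>1$ and pairwise coprime, hence distinct, so $B\cap C=\emptyset$ and no term is lost. $C\ne\emptyset$ because $t\ge1$ and $T\ne\emptyset$. By (9), and (8) applied to each $X_k$ (recall $r-1=p^a-1$),
$$1+\sum_{q\in B}q^a-(p^a-1)\sum_{q\in C}q^a=Lt+t\cdot(-L)=0.\qquad\square$$

To see the recipe run, take $a=1$, $p=2$, $W=1$. Then $r=N=2$, $h=4$, $T_1=\{1\}$ and $K_1=X-(X+4)=-4$, so $L=4$. The auxiliary elements are $9$, $73$ and $1+8\cdot9\cdot73=5257$, and $1+9+73+5257=5340=4\cdot1335$. So the recipe uses $1335$ pairs $X_k\in B$, $X_k+4\in C$. It is built to exist, not to be small: by hand one finds $B=\{3,7\}$, $C=\{11\}$, since $1+3+7=11$.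

## Singular sets for every $a$, and Theorem A

**Corollary 5.** For all $a\ge1$ and $W\ge1$ there is a gcd-closed set $S\ni1$ whose maximum $x>1$ is a multiple of all its elements, with $\gcd(x,W)=1$ and $\alpha_{S,a}(x)=0$. In particular $[S^a]$ is singular.

**Proof.** Take a prime $p\nmid W$, the sets $B,C$ from Proposition 4, the set $Y$ of (1), and $S=S_Y$. Then $x=p\prod q_i^2$ is coprime to $W$, as $p$ and every $q_i$ are. By Lemma 3 and (3), $F_a(Y)=0$. By Lemma 2, $S$ has the stated shape and $\alpha_{S,a}(x)=x^{-a}F_a(Y)=0$. By Lemma 1(a), $[S^a]$ is singular. $\square$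

**Proof of Theorem A.** By Corollary 5 some gcd-closed set has $[S^a]$ singular. Let $n_0$ be the least cardinality of such a set. A $1\times1$ matrix $(x_1^a)$ is nonsingular, so $n_0\ge2$; put $k(a)=n_0-1\ge1$. By minimality, $[S^a]$ is nonsingular for every gcd-closed $S$ with $|S|\le k(a)$. Starting from a singular example of size $n_0$, Lemma 1(c) gives for every $n\ge n_0=k(a)+1$ a gcd-closed $S$ with $|S|=n$ and $[S^a]$ singular. For $a=1$, the quoted results say that no set of size $\le7$ is singular and some set of size $8$ is, so $n_0=8$ and $k(1)=7$. For $a\ge2$, they say $n_0\ge8$, so $k(a)\ge7$. $\blacksquare$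

## Many exponents in one set: Theorem B, part 1

Corollary 5 provides one zero for one integer exponent. We pass to rational exponents by taking powers, and then join several sets so that they do not disturb one another. This is the use of $W$.

**Step 1: from the exponent $u$ to $u/v$.** Let $u,v$ be positive integers, let $S$ be gcd closed, and put $R=\{t^v:t\in S\}$. Since $\gcd(t^v,s^v)=\gcd(t,s)^v$, $R$ is gcd closed. Since $t^v\mid s^v$ if and only if $t\mid s$, and $(s^v)^{-u/v}=s^{-u}$, the recursion (4) for $(R,u/v)$ is the recursion for $(S,u)$. Hence $\alpha_{R,u/v}(t^v)=\alpha_{S,u}(t)$. For example, the squares of our $13$ numbers form a set with $[R^{1/2}]$ singular.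

**Step 2: choose mutually coprime pieces.** If $A=\emptyset$, Lemma 1(c) applied to $S_0$ suffices, so let $A\neq\emptyset$. List the pairs $(\varepsilon,i)$ with $\varepsilon\in A$, $1\le i\le m$, as $l=1,\dots,M$. For the $l$-th pair write $\varepsilon=u/v$ with $u,v$ positive integers. Apply Corollary 5 with $a=u$ and $W$ the product of $\operatorname{lcm}(S_0)$ and all maxima $x^{(l')}$, $l'<l$, chosen before. This gives $S^{(l)}$ with maximum $x^{(l)}$. Let $R_l=\{t^v:t\in S^{(l)}\}$ and $X_l=(x^{(l)})^v>1$. By Step 1, $\alpha_{R_l,\varepsilon}(X_l)=0$ for the exponent $\varepsilon$ belonging to $l$. Every element of $R_l$ divides $X_l$. So elements of different $R_l$ are coprime to each other, all are coprime to $\operatorname{lcm}(S_0)$, and $1\in R_l$.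

**Step 3: the union is gcd closed.** Let
$$U=S_0\cup\bigcup_{l=1}^MR_l .$$
Two elements of $S_0$, or two of the same $R_l$, have their gcd in the same piece. For $s\in S_0$ and $\rho\in R_l$, or for $\rho\in R_l$ and $\rho'\in R_{l'}$ with $l\neq l'$, the gcd is $1\in U$.

**Step 4: the zeros survive.** To apply Lemma 1(b) to $R_l\subseteq U$, suppose $y\in U$ divides some $\rho\in R_l$. If $y\notin R_l$, then $y$ lies in $S_0$ or in another $R_{l'}$, so it is coprime to $\rho$. As $y\mid\rho$, this forces $y=1\in R_l$, a contradiction. So $y\in R_l$, and Lemma 1(b) gives $\alpha_{U,\varepsilon}(X_l)=\alpha_{R_l,\varepsilon}(X_l)=0$ for the exponent belonging to $l$. The $X_l$ are $>1$ and pairwise coprime, hence distinct. So for each $\varepsilon\in A$ the function $\alpha_{U,\varepsilon}$ has at least $m$ zeros, and by Lemma 1(a) the nullity of $[U^\varepsilon]$ is at least $m$. Lemma 1(c) gives, for every $n\ge|U|$, a gcd-closed $S\supseteq U\supseteq S_0$ with $|S|=n$ and nullity at least $m$ for all $\varepsilon\in A$ at once.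

**Step 5: thresholds for rational exponents.** Let $\varepsilon>0$ be rational. With $S_0=\{1\}$, $A=\{\varepsilon\}$, $m=1$, some gcd-closed set has $[S^\varepsilon]$ singular. Let $n_0$ be the least size of such a set. Then $n_0\ge2$, since $x_1^\varepsilon\ne0$, and $k(\varepsilon)=n_0-1$ works: below by minimality, above by Lemma 1(c). $\blacksquare$

## Exponential sums and negative exponents: Theorem B, part 2

**Step 1: $\alpha$ as a function of $\varepsilon$.** Fix a gcd-closed $S$. From (4), $\alpha_{S,\varepsilon}(s)=s^{-\varepsilon}-\sum_{t\mid s,\,t\ne s}\alpha_{S,\varepsilon}(t)$. By induction along $S$,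
$$\alpha_{S,\varepsilon}(s)=\sum_{t\in S,\ t\mid s}\mu_S(t,s)\,t^{-\varepsilon}$$
with integers $\mu_S(t,s)$ independent of $\varepsilon$ and $\mu_S(s,s)=1$ (this is Möbius inversion on the poset $S$ under divisibility). With $t^{-\varepsilon}=e^{-\varepsilon\log t}$, it is an exponential sum $\sum_ic_ie^{-\lambda_i\varepsilon}$ with distinct real $\lambda_i$ and not all $c_i$ zero.

**Step 2: few zeros.** Such a sum with $k\ge1$ nonzero terms has at most $k-1$ real zeros. For $k=1$ it has none. For $k\ge2$, multiply by $e^{\lambda_1\varepsilon}$, where $\lambda_1$ belongs to a nonzero term; the zeros do not change. One term is now constant, and the derivative is an exponential sum with $k-1$ nonzero terms and distinct exponents, so by induction it has at most $k-2$ zeros. By Rolle's theorem there are at most $k-1$ zeros before differentiation. So each of the finitely many functions $\varepsilon\mapsto\alpha_{S,\varepsilon}(s)$ has finitely many zeros, and by Lemma 1(a) $[S^\varepsilon]$ is singular for only finitely many real $\varepsilon$. In part 1 one set $S$ must serve all of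 $A$ with nullity at least $m\ge1$, so $A$ cannot be infinite.

**Step 3: for negative exponents, write $\alpha$ as a positive sum.** Let $\varepsilon=-\delta<0$. For a positive integer $d$ put
$$J(d)=\prod_{q^e\,\|\,d}\big(q^{e\delta}-q^{(e-1)\delta}\big)>0,$$
the product over the primes $q$ dividing $d$, with $q^e$ the exact power in $d$; $J(1)=1$. For a prime power, $\sum_{d\mid q^f}J(d)=1+\sum_{e=1}^f\big(q^{e\delta}-q^{(e-1)\delta}\big)=q^{f\delta}$ by telescoping. By multiplicativity, $\sum_{d\mid s}J(d)=s^\delta$ for all $s$. For $s\in S$ let $\beta(s)$ be the sum of $J(d)$ over those $d\mid s$ that divide no $t\in S$ with $t\mid s$, $t\ne s$.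

**Step 4: $\beta$ satisfies the recursion.** Fix $s\in S$ and $d\mid s$. Let $t_d$ be the gcd of all $t\in S$ with $d\mid t\mid s$; there is at least one such $t$, namely $s$. As $S$ is gcd closed, $t_d\in S$, and $d\mid t_d\mid s$, so $t_d$ is the least such $t$ under divisibility. We claim that among the $t\in S$ dividing $s$, $d$ is counted in $\beta(t)$ exactly for $t=t_d$. It is counted there: if $t'\in S$, $t'\mid t_d$ and $d\mid t'$, then $t_d\mid t'$ by leastness, so $t'=t_d$. Conversely, if $d$ is counted in $\beta(t)$ with $t\mid s$, then $d\mid t$, so $t_d\mid t$; as $d\mid t_d$, the definition of $\beta(t)$ forces $t_d=t$. Therefore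
$$\sum_{t\in S,\ t\mid s}\beta(t)=\sum_{d\mid s}J(d)=s^\delta=s^{-\varepsilon},$$
and by uniqueness in (4), $\alpha_{S,\varepsilon}=\beta$.

**Step 5: positive definiteness.** The divisor $d=s$ is counted in $\beta(s)$, since it divides no proper divisor of $s$. So $\alpha_{S,\varepsilon}(s)=\beta(s)\ge J(s)>0$ for all $s\in S$. For a real vector $\xi\ne0$, (5) gives
$$\xi^T[S^\varepsilon]\xi=\sum_{d\in S}\alpha_{S,\varepsilon}(d)\,\eta_d^2,\qquad \eta=E^TD\,\xi\ne0,$$
which is positive. So $[S^\varepsilon]$ is positive definite for every gcd-closed $S$ and every real $\varepsilon<0$; in particular it is nonsingular, and no negative exponent is possible in part 1. $\blacksquare$
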